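\title{Bounded game coloring number does not bound arrangeability}

\begin{abstract}
The game coloring number of a graph is bounded by a function of its arrangeability, and it has been conjectured that, conversely, large arrangeability forces large game coloring number. We disprove this conjecture by constructing graphs of game coloring number at most $19$ and arbitrarily large arrangeability. They are $1$-subdivisions of bipartite graphs whose degrees live on widely separated scales. In the other direction, we prove that a graph containing the $1$-subdivision of a $k$-regular graph has game coloring number larger than $c$ once $k$ is large in terms of $c$. Together with a theorem of Janzer and Sudakov on regular subgraphs, these results show that for every fixed $c\ge 19$ the largest arrangeability of an $n$-vertex graph of game coloring number at most $c$ is $\Theta_c(\log\log n)$.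
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, simple and undirected, regular graphs have at least one vertex, and logarithms are to base $2$. For a set $X$ of vertices, $N(X)$ is the set of vertices adjacent to some vertex of $X$.

\paragraph{Arrangeability.} Let $p\ge 0$ be an integer. A graph $G$ is \emph{$p$-arrangeable} if its vertices have a linear ordering $v_1,\dots,v_n$ such that for every $i$
\[
\bigl|\,L_i\cap N\bigl(R_i\cap N(v_i)\bigr)\bigr|\le p,\qquad\text{where } L_i=\{v_1,\dots,v_{i-1}\},\quad R_i=\{v_{i+1},\dots,v_n\}.
\]
In words, at most $p$ vertices to the left of $v_i$ share with $v_i$ a neighbor to the right of $v_i$. We call such an ordering a \emph{$p$-arrangement}. The \emph{arrangeability} $\operatorname{arr}(G)$ is the least $p$ for which $G$ is $p$-arrangeable.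

\paragraph{Game coloring number.} In the \emph{marking game with parameter $k$} on $G$, Alice and Bob alternately mark unmarked vertices, Alice first. A vertex may be marked only if at that moment it has at most $k-1$ marked neighbors. Alice wins if all vertices become marked, and Bob wins if this becomes impossible. The \emph{game coloring number} $\operatorname{gcol}(G)$ is the least $k$ for which Alice has a winning strategy.

\medskip
Both parameters strengthen the same requirement, namely an ordering of the vertices in which every vertex has few earlier neighbors. In a play won by Alice, the order of marking is such an ordering, with at most $k-1$ earlier neighbors, and it has to be found although an adversary chooses every second vertex. A $p$-arrangement allows at most $p+1$ earlier neighbors (Lemma~\ref{lem:dense-to-arr}); it is chosen freely, but it must also control paths of length two. In simple cases the two parameters move together. For $n\ge2$ we have $\operatorname{arr}(K_n)=n-2$ and $\operatorname{gcol}(K_n)=n$. A graph of maximum degree $\Delta$ has arrangeability at most $\Delta(\Delta-1)$ and game coloring number at most $\Delta+1$.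

Two facts are quoted in \cite{FS}. First, the game coloring number of a graph is bounded from above by a function of its arrangeability. Second, Kierstead and Trotter proved that the game coloring number of $\operatorname{sd}_1(K_{n,n})$ is $\Theta(\log n)$, where $\operatorname{sd}_1(H)$ denotes the \emph{$1$-subdivision} of $H$, the graph obtained from $H$ by subdividing every edge once. The following converse of the first fact is posed in \cite{FS}.

\begin{quote}
\textbf{Conjecture.} There is a function $f:\mathbb{N}\to\mathbb{N}$ such that for every positive integer $c$ and every graph $G$, if $G$ is not $f(c)$-arrangeable, then $\operatorname{gcol}(G)\ge c$.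
\end{quote}

For $c\le 3$ any value $f(c)\ge0$ will do. A forest is $0$-arrangeable: root every tree and put every vertex before its children, so that the right neighbors of $v_i$ are its children and all their other neighbors come later still. A graph that is not $0$-arrangeable therefore contains a cycle, and the last vertex of the cycle to be marked has two marked neighbors. For larger $c$, we show in Section~\ref{sec:arr} that the conjecture amounts to the following statement: the game coloring number of a graph containing $\operatorname{sd}_1(H)$ tends to infinity with the average degree of $H$. The result on $\operatorname{sd}_1(K_{n,n})$ is an instance of this, and one might expect every dense $H$ to behave in the same way. It does not.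

\begin{theorem}\label{thm:A}
For every $d\ge2$ there is a graph $H_d$ such that $G_d=\operatorname{sd}_1(H_d)$ satisfies
\[
\operatorname{gcol}(G_d)\le 19,\qquad \operatorname{arr}(G_d)\ge\frac{d-2}{4},\qquad |V(G_d)|\le 2^{2^{5d}} .
\]
The bounds on $\operatorname{gcol}$ and $\operatorname{arr}$ remain true after adding isolated vertices to $G_d$.
\end{theorem}

The conjecture thus fails for every $c\ge20$: given a value $f(c)$, take $d$ with $(d-2)/4>f(c)$; then $G_d$ is not $f(c)$-arrangeable, while $\operatorname{gcol}(G_d)\le19<c$. The property of $K_{n,n}$ that Bob can exploit is regularity.

\begin{theorem}\label{thm:B}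
For every $c\ge1$ there is $k_0(c)$ such that if $H$ is $k$-regular with $k\ge k_0(c)$ and $\operatorname{sd}_1(H)\subseteq G$, then $\operatorname{gcol}(G)\ge c+1$.
\end{theorem}

A counterexample must therefore be built from dense graphs without regular subgraphs of large degree, and such graphs have very many vertices. This gives a weak form of the conjecture, and the graphs $G_d$ show that it is sharp.

\begin{theorem}\label{thm:C}
For every $c\ge1$ there is $C_c$ such that every graph $G$ on $n\ge16$ vertices with $\operatorname{gcol}(G)\le c$ has $\operatorname{arr}(G)\le C_c\log\log n$. For every fixed $c\ge19$ this is best possible up to the constant: for all sufficiently large $n$ there are $n$-vertex graphs with $\operatorname{gcol}\le c$ and $\operatorname{arr}=\Omega(\log\log n)$.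
\end{theorem}

The constant $19$ has not been optimized, and we make no claim about the values $4\le c\le 19$ in the conjecture.

Section~\ref{sec:arr} translates arrangeability into the density of subdivided graphs, and Section~\ref{sec:game} presents the basic tactic of each player on a subdivision. Sections~\ref{sec:alice}, \ref{sec:bob} and~\ref{sec:loglog} prove the three theorems in turn.

\paragraph{Notation.} We write $e(F)$ for the number of edges of a graph $F$, $e_F(U)$ for the number of edges inside a vertex set $U$, and $e_F(S,T)$ for the number of edges between disjoint sets $S$ and $T$. When $\operatorname{sd}_1(H)\subseteq G$ (as a subgraph, not necessarily induced), we fix one copy. The vertices of $H$ are then called \emph{original}, and $z_{xy}$ is the \emph{subdivision vertex} of the edge $xy$ of $H$.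

\section{Arrangeability and dense subdivisions}\label{sec:arr}

In $\operatorname{sd}_1(H)$, list the original vertices first; then every vertex has at most two earlier neighbors, however dense $H$ is. Arrangeability detects the density of $H$ all the same, because $z_{xy}$ is a common neighbor of $x$ and $y$.

\begin{lemma}\label{lem:dense-to-arr}
In a $p$-arrangement every vertex has at most $p+1$ neighbors to its left. If $G$ is $p$-arrangeable and $\operatorname{sd}_1(H)\subseteq G$, then $e(H)\le(2p+1)|V(H)|$.
\end{lemma}

\begin{proof}
Let $u_1,\dots,u_s$ be the left neighbors of a vertex $w$, listed from left to right. Then $u_1,\dots,u_{s-1}$ lie to the left of $u_s$ and share with $u_s$ the neighbor $w$, which lies to the right of $u_s$. Hence $s-1\le p$.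

Fix a $p$-arrangement of $G$ and sort the edges $xy$ of $H$ by the position of $z_{xy}$. If $z_{xy}$ precedes $x$ or $y$, it is a left neighbor of an original vertex, so there are at most $(p+1)|V(H)|$ such edges. Otherwise $z_{xy}$ follows both ends. If $x$ precedes $y$, say, then $x$ lies to the left of $y$ and shares with $y$ a neighbor to the right of $y$. For each $y$ there are at most $p$ such $x$, so there are at most $p|V(H)|$ edges of this kind.
\end{proof}

Conversely, when the game coloring number is bounded, a dense subdivision is the only possible reason for large arrangeability.

\begin{lemma}\label{lem:arr-to-dense}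
If $\operatorname{gcol}(G)\le c$ and $\operatorname{arr}(G)\ge1$, then $\operatorname{sd}_1(H)\subseteq G$ for some graph $H$ of average degree at least $\operatorname{arr}(G)/(16c^2)$.
\end{lemma}

\begin{proof}
Let $\operatorname{arr}(G)=p+1$. In a play won by Alice with a parameter at most $c$, every vertex has at most $c-1$ neighbors marked before it. Counting every edge at the end marked later, we get $e_G(S)\le(c-1)|S|$ for all $S\subseteq V(G)$. This is the only use of the hypothesis on $\operatorname{gcol}(G)$.

We try to build a $p$-arrangement from right to left. Let $S$ be the set of vertices not yet placed and $R=V(G)\setminus S$. Two distinct vertices of $S$ are \emph{partners} if they have a common neighbor in $R$. We place next, immediately to the left of $R$, a vertex $v\in S$ that has at most $p$ partners and at most $4c$ neighbors in $S$. The first condition is exactly the condition of a $p$-arrangement at $v$, since the vertices to the left of $v$ will be those of $S\setminus\{v\}$. The second condition makes sure that no vertex of $R$ is responsible for many pairs of partners.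

As $G$ is not $p$-arrangeable, the procedure gets stuck at some $S\ne\emptyset$. The degrees in $G[S]$ sum to at most $2(c-1)|S|$, so fewer than $|S|/2$ vertices of $S$ have more than $4c$ neighbors in $S$. Each of the other vertices, more than $|S|/2$ in number, has at least $p+1$ partners. Hence the set $P$ of pairs of partners satisfies $|P|\ge(p+1)|S|/4$.

It remains to assign distinct common neighbors to many pairs in $P$. Every $w\in R$ has at most $4c$ neighbors in $S$, because this held for the larger unplaced set at the time $w$ was placed. Let every $w\in R$ with at least two neighbors in $S$ pick a uniformly random pair of them. A pair in $P$ is picked by a given common neighbor with probability at least $1/\binom{4c}{2}\ge 1/(8c^2)$. So for some choice at least $(p+1)|S|/(32c^2)$ distinct pairs are picked. Let $H$ be the graph on $S$ whose edges are the picked pairs; its average degree is at least $(p+1)/(16c^2)$. Assign to every edge of $H$ a vertex $w\in R$ that picked it. Each $w$ picked one pair, so these vertices are distinct, and they serve as the subdivision vertices of a copy of $\operatorname{sd}_1(H)$ in $G$.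
\end{proof}

Some dependence on $c$ is needed here. If $\operatorname{sd}_1(H)\subseteq K_n$ and $H$ has $h$ vertices, then the average degree of $H$ is at most $h$ and at most $2n/h$, hence at most $\sqrt{2n}$, whereas $\operatorname{arr}(K_n)=n-2$.

The two lemmas give the reformulation announced in the introduction. If the conjecture holds, then a graph containing $\operatorname{sd}_1(H)$ with $H$ of average degree above $4f(c)+2$ is not $f(c)$-arrangeable by Lemma~\ref{lem:dense-to-arr}, and so has game coloring number at least $c$. If, conversely, dense subdivisions force large game coloring number, then Lemma~\ref{lem:arr-to-dense} yields the conjecture.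

\section{The marking game on a subdivision}\label{sec:game}

It is convenient to drop the rule on legal moves. In the \emph{free game} on $G$ the players alternately mark arbitrary unmarked vertices, Alice first, until all vertices are marked.

\begin{lemma}\label{lem:free}
We have $\operatorname{gcol}(G)\le c$ if and only if Alice has a strategy in the free game under which no unmarked vertex ever has $c$ or more marked neighbors.
\end{lemma}

\begin{proof}
Fix $k$ and call an unmarked vertex \emph{blocked} if it has at least $k$ marked neighbors. In the marking game with parameter $k$ a blocked vertex can never be marked, so Bob has won as soon as one appears. As long as no vertex is blocked, all moves are legal and the game coincides with the free game. So Alice wins with parameter $k$ exactly when she can avoid blocked vertices in the free game. If she can do so for some $k\le c$, the same strategy does so for $k=c$.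
\end{proof}

From now on we play the free game on a graph $G\supseteq\operatorname{sd}_1(H)$. The \emph{load} of an original vertex $x$ is the number of marked subdivision vertices $z_{xy}$; it never decreases. A \emph{round} is a move of Bob followed by the reply of Alice. In $\operatorname{sd}_1(H)$ itself subdivision vertices have degree $2$, so the game is about the loads of unmarked original vertices. By marking $z_{xy}$ Bob raises two loads, and Alice can mark only one of $x$ and $y$ in reply. Her basic tactic is a fixed rule for choosing between them.

\begin{example}[Alice follows a list]\label{ex:list}
Suppose the vertices of $H$ are listed so that each has at most $D$ earlier neighbors. Then $\operatorname{gcol}(\operatorname{sd}_1(H))\le\max(3,D+2)$. Indeed, let Alice mark only original vertices while she can, and let her answer $z_{xy}$ by marking the earlier unmarked vertex among $x,y$, if there is one. If $v$ is still unmarked after her answer to $z_{vw}$, then $w$ is an earlier neighbor of $v$. So an unmarked original vertex has load at most $D$ after her moves and at most $D+1$ after those of Bob.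
\end{example}

For dense $H$ every list has large $D$, and this bound is useless. Bob's basic tactic is to repeat his double threat along a matching.

\begin{lemma}[double threat]\label{lem:double}
Let $\operatorname{sd}_1(H)\subseteq G$, let Bob be to move, and let $M$ be a matching in $H$ with $T\ge1$ edges such that $x,y,z_{xy}$ are unmarked for all $xy\in M$. Bob can play, marking only vertices $z_{xy}$ with $xy\in M$, so that after some number $r\le T$ of rounds at least $T$ ends of edges of $M$ are unmarked and have larger load than at the start.
\end{lemma}

\begin{proof}
Bob goes through the edges of $M$ once, in any order. If for the current edge $xy$ the triple $\{x,y,z_{xy}\}$ is entirely unmarked, he marks $z_{xy}$ and Alice replies; otherwise he skips the edge without moving. Say he moves $r$ times. The triples are pairwise disjoint, and each of the $T-r$ skipped triples contains a vertex marked by Alice. So at most $r-(T-r)=2r-T$ of her $r$ replies lie in the triples played by Bob, and at least $2r-(2r-T)=T$ of the $2r$ original vertices in these triples are unmarked.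
\end{proof}

\begin{example}[Bob reaches load $3$]\label{ex:K88}
We show that $\operatorname{gcol}(\operatorname{sd}_1(K_{8,8}))\ge4$. After Alice's first move, Bob applies Lemma~\ref{lem:double} to a matching with three untouched edges. This leaves three unmarked vertices of load at least $1$, two of which, $x_1$ and $x_2$, lie on the same side. At most $7$ vertices are marked, so on the other side there is a vertex $y$ such that $y$, $z_{x_1y}$ and $z_{x_2y}$ are unmarked. Note that Bob wins whenever it is his turn and an unmarked original vertex has load at least $2$: its load is $3$ already, or he marks one more neighbor. He now marks $z_{x_1y}$. The load of $x_1$ is at least $2$, so Alice must mark $x_1$. Then he marks $z_{x_2y}$; both $x_2$ and $y$ have load at least $2$, and one of them survives her reply.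
\end{example}

The example shows what Bob needs in general. Alice decides which side of the matching survives, so he must keep loaded vertices in reserve (here $x_2$) while he builds up the other side, and the reserves on the two sides must stay joined by untouched edges. Section~\ref{sec:bob} shows that this can be sustained in regular graphs. First we construct dense graphs in which it cannot.

\section{Dense subdivisions on which Alice wins}\label{sec:alice}

Let $H$ be bipartite with sides $A$ and $B$, where $a=|A|$ is much smaller than $|B|$ and every vertex of $B$ has degree $d$. Once $A$ is fully marked, Bob has no double threats left, and Alice answers $z_{xy}$ by marking the end in $B$. If she spends half of her moves on $A$, she reaches this state within $2a$ rounds, in which Bob can load only $O(a)$ vertices. So one may hope that it suffices for sets of $O(a)$ vertices to be sparse. This cannot be arranged directly: $A$ together with $5a$ vertices of $B$ is a set of $6a$ vertices spanning $5ad$ edges. The remedy is to split $A$ into levels $A_1,\dots,A_d$ of rapidly decreasing sizes, to give each vertex of $B$ one neighbor in each level, and to let Alice clear the levels from the smallest to the largest. While she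 works on $A_j$, the higher levels are gone, the level $A_j$ contributes only one edge per vertex of $B$, and the lower levels are so large that a set of $O(|A_j|)$ vertices meets them in few edges.

\subsection{Layered graphs}

\begin{definition}\label{def:layered}
A \emph{layered graph} is a graph $H$ with a partition of $V(H)$ into sets $B,A_1,\dots,A_d$, where the \emph{levels} $A_j$ are nonempty and every edge joins $B$ to a level, such that the numbers $n_j=|A_j|$ and the graphs $F_j=H[B\cup A_1\cup\dots\cup A_j]$ satisfy
\begin{itemize}
\item[(L1)] $6n_{j+1}\le n_j$ for $1\le j<d$;
\item[(L2)] $e_{F_j}(U)<4|U|$ for $1\le j\le d$ and all $U\subseteq V(F_j)$ with $1\le|U|\le 6n_j$.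
\end{itemize}
\end{definition}

Condition (L1) gives $\sum_{i\ge j}n_i\le n_j(1+\frac16+\frac1{36}+\cdots)\le 2n_j$.

\begin{lemma}\label{lem:exist}
For every $d\ge2$ there is a layered graph $H_d$ with $d$ levels in which $|B|=N=2^{(d+5)2^d}$, $|V(H_d)|\le 2N$, and every vertex of $B$ has exactly one neighbor in each level.
\end{lemma}

\begin{proof}
Put $D_i=2^{(2d+10)2^{i-1}}$ for $1\le i\le d$, so that $D_{i+1}=D_i^2$ and $D_d=N$. Take disjoint sets $B,A_1,\dots,A_d$ with $|B|=N$ and $|A_i|=n_i=N/D_i$; the number $D_i$ will be the average degree of the vertices of $A_i$. Since $n_{i+1}=n_i/D_i$ and $D_i\ge2^{10}$, condition (L1) holds, and $\sum_in_i\le 2n_1\le N$ gives $|V(H_d)|\le2N$. Join every $b\in B$ to a vertex $\varphi_i(b)\in A_i$ for every $i$, where all $\varphi_i(b)$ are chosen independently and uniformly at random.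

For $2\le j\le d$ call a pair $(S,T)$ with $S\subseteq B$ and $T\subseteq A_1\cup\dots\cup A_{j-1}$ \emph{$j$-bad} if $u=|S|+|T|$ satisfies $1\le u\le 6n_j$ and $e(S,T)\ge3u$. We show that with positive probability there is no bad pair. Fix $j$, $u$ and $(S,T)$. The number $e(S,T)$ counts how many of the events $\varphi_i(b)\in T$, for $b\in S$ and $i<j$, occur. These are at most $du$ independent events, each of probability $|T\cap A_i|/n_i\le u/n_{j-1}=uD_{j-1}/N$. A union bound over the at most $2^{du}$ choices of $3u$ of these events gives
\[
\mathbb{P}\bigl(e(S,T)\ge3u\bigr)\le 2^{du}\Bigl(\frac{uD_{j-1}}{N}\Bigr)^{3u}.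
\]
The pair $(S,T)$ is determined by the set $S\cup T$, so by the estimate $\binom{M}{u}\le(3M/u)^u$ there are at most $\binom{2N}{u}\le(6N/u)^u$ pairs with $|S|+|T|=u$. Using $u/N\le6/D_j$, then $D_j=D_{j-1}^2$, then $D_{j-1}\ge2^{2d+10}$, we bound the expected number of $j$-bad pairs of size $u$ by
\begin{equation}\label{eq:union}
\Bigl[6\cdot2^dD_{j-1}^3\Bigl(\frac uN\Bigr)^2\Bigr]^u\le\Bigl[\frac{216\cdot2^dD_{j-1}^3}{D_j^2}\Bigr]^u=\Bigl[\frac{216\cdot2^d}{D_{j-1}}\Bigr]^u\le\Bigl[\frac{216}{1024\cdot2^d}\Bigr]^u\le\Bigl(\frac1{4d}\Bigr)^u .
\end{equation}
The sum over $u\ge1$ is at most $1/(4d-1)\le1/(3d)$, and the sum over $j$ is then less than $1/3$. Fix a choice of the $\varphi_i$ with no bad pair.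

To verify (L2), let $U\subseteq V(F_j)$ with $1\le|U|\le6n_j$, and put $S=U\cap B$ and $T=U\cap(A_1\cup\dots\cup A_{j-1})$. There are at most $|S|\le|U|$ edges from $S$ to $A_j$. There are fewer than $3|U|$ edges from $S$ to $T$: none if $j=1$ or $S\cup T=\emptyset$, and fewer than $3(|S|+|T|)$ otherwise, because $(S,T)$ is not $j$-bad. Hence $e_{F_j}(U)<4|U|$.
\end{proof}

The second bracket in \eqref{eq:union} is less than $1$ only if $D_j>D_{j-1}^{3/2}$. This is why the levels shrink doubly exponentially, and Theorem~\ref{thm:C} shows that a doubly exponential number of vertices cannot be avoided.

\subsection{Alice's strategy}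

\begin{proposition}\label{prop:alice}
Let $H$ be a layered graph and let $G$ be obtained from $\operatorname{sd}_1(H)$ by adding any number of isolated vertices. Then $\operatorname{gcol}(G)\le19$.
\end{proposition}

All vertices of $G$ that are not original have degree at most $2$, and the marked neighbors of an original vertex are counted by its load. By Lemma~\ref{lem:free} it suffices for Alice to keep the load of every unmarked original vertex at most $18$. She marks only original vertices as long as one is unmarked; afterwards there is nothing to prove. So we consider only rounds in which some original vertex is unmarked after Bob's move, and we number the rounds $t=1,2,\dots$.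

Alice has two tasks, clearing the levels and answering threats. If she answered every move of Bob she would have no time for the levels, so she ignores small loads. An original vertex is \emph{hot} if it is unmarked and has load at least $4$. Each move of Alice is of one of two types.
\begin{itemize}
\item A \emph{free move} marks a vertex in the highest level that is not fully marked, or a vertex of $B$ if all levels are fully marked.
\item A \emph{forced move} marks a hot vertex, chosen by the response rule below.
\end{itemize}
Her first move is free. The \emph{phase} $j(t)$ of round $t$ is the largest $j$ such that $A_j$ contains an unmarked vertex after Bob's $t$-th move, and $j(t)=0$ if all levels are fully marked. The phase is nonincreasing in $t$, and in a round of phase $j\ge 1$ all unmarked original vertices lie in $V(F_j)$. The next two lemmas hold whichever hot vertices the forced moves mark, so they may be used in defining the response rule.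

\begin{lemma}[phases are short]\label{lem:short}
Up to and including Bob's $t$-th move, at most $t/2$ vertices have ever been hot. If $j(t)=j\ge1$, then $t\le4n_j$.
\end{lemma}

\begin{proof}
Only Bob marks subdivision vertices, each of which adds $2$ to the sum of all loads. So this sum is at most $2t$, and at most $t/2$ vertices have load at least $4$.

Let $j(t)=j\ge1$. Before round $t$ Alice made $t$ moves, the first one and those in rounds $1,\dots,t-1$. The forced ones marked distinct vertices that were hot by Bob's $(t-1)$-th move, so at most $(t-1)/2$ moves were forced and at least $t/2$ were free. At the time of each free move $A_j$ was not fully marked, so the move marked a vertex of $A_j\cup\dots\cup A_d$. By (L1), $t/2\le\sum_{i\ge j}n_i\le2n_j$.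
\end{proof}

So in phase $j$ at most $2n_j$ vertices have been hot, and by (L2) they span a sparse graph. We would like to play on them as in Example~\ref{ex:list}, but the list must be written during the game, before Alice knows which vertices will become hot. Listing the vertices in the order in which they become hot does not work, even on a star. Suppose that $w_1,\dots,w_s$ are hot and that $v$ is a common neighbor of load $3$. When Bob marks $z_{vw_1}$, the vertex $v$ becomes hot and is listed after all $w_i$. Bob marks $z_{vw_1},\dots,z_{vw_s}$ in turn, Alice answers $w_1,\dots,w_s$, and $v$ reaches load $s+3$. To prevent this, Alice lists a vertex as soon as it has $8$ listed neighbors, whether it is hot or not. The threshold $8$ is twice the constant in (L2), which keeps this rule from listing too many vertices.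

\paragraph{The sets $Q_t$.} Put $Q_0=\emptyset$. In round $t$, after Bob's move, let $j=j(t)$. If $j=0$, put $Q_t=Q_{t-1}$. If $j\ge1$, start from $Q=Q_{t-1}$ and add vertices one at a time: first the hot vertices not yet in $Q$, and then, as long as some vertex of $V(F_j)\setminus Q$ has at least $8$ neighbors in $Q$ in the graph $F_j$, one such vertex (the \emph{closure rule}). Let $Q_t$ be the final set and $Z_t=Q_t\setminus Q_{t-1}$. Then $Z_t\subseteq V(F_j)$.

\begin{lemma}[the sets stay small]\label{lem:small}
In every round of phase $j\ge1$ we have $|Q|<6n_j$ at all times.
\end{lemma}

\begin{proof}
We use induction over the phases in the order in which they occur. Let $t_0$ be the first round of phase $j$. If $t_0=1$, then $Q_{t_0-1}=\emptyset$. Otherwise round $t_0-1$ has phase $j'\ge j+1$, and induction and (L1) give $|Q_{t_0-1}|<6n_{j'}\le6n_{j+1}\le n_j$. So phase $j$ starts with $|Q|\le n_j$.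

Suppose that $|Q|$ reaches $6n_j$ in a round $t$ of phase $j$, and consider $Q$ at that moment. By Lemma~\ref{lem:short}, at most $t/2\le2n_j$ vertices were added because they were hot. So at least $6n_j-n_j-2n_j=3n_j$ vertices were added in phase $j$ by the closure rule. Each of them is joined by at least $8$ edges of $F_j$ to vertices added before it, and these edges are distinct for distinct vertices. Hence $U=Q\cap V(F_j)$ satisfies $e_{F_j}(U)\ge24n_j$, while (L2) gives $e_{F_j}(U)<4|U|\le24n_j$, a contradiction.
\end{proof}

\paragraph{The list.} Alice keeps the vertices of $Q_t$ in a list, which she only extends at its end. In a round $t$ of phase $j\ge1$ she appends $Z_t$ in an order in which every vertex has at most $7$ earlier $F_j$-neighbors within $Z_t$. Such an order exists. By Lemma~\ref{lem:small} and (L2), every nonempty $U\subseteq Z_t$ spans fewer than $4|U|$ edges of $F_j$, so $F_j[U]$ has average degree less than $8$ and contains a vertex of degree at most $7$. Put such a vertex of $F_j[Z_t]$ last, delete it, and repeat.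

\begin{lemma}[few earlier neighbors]\label{lem:fourteen}
If $v\in Z_t$, then at most $14$ of the $F_{j(t)}$-neighbors of $v$ precede $v$ in the list.
\end{lemma}

\begin{proof}
The vertices preceding $v$ lie in $Z_t$ or in $Q_{t-1}$, and at most $7$ of those in $Z_t$ are $F_{j(t)}$-neighbors of $v$. If $t=1$, then $Q_{t-1}=\emptyset$. If $t\ge2$, then $j(t-1)\ge j(t)\ge1$, so $F_{j(t)}\subseteq F_{j(t-1)}$ and $v\in V(F_{j(t-1)})\setminus Q_{t-1}$. The closure rule did not apply to $v$ at the end of the update in round $t-1$, so $v$ has at most $7$ neighbors in $Q_{t-1}$ in the graph $F_{j(t-1)}$, and hence also in $F_{j(t)}$.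
\end{proof}

\paragraph{The response rule.} In round $t$, after updating the list, Alice replies as follows.
\begin{itemize}
\item If Bob marked $z_{xy}$ and exactly one of $x,y$ is hot, she marks it.
\item If Bob marked $z_{xy}$ and both $x,y$ are hot, she marks the one that is earlier in the list.
\item In all other cases she makes a free move.
\end{itemize}
The second case makes sense: one of $x,y$ is an unmarked vertex of a level, so $j(t)\ge1$, and all hot vertices belong to $Q_t$.

\begin{proof}[Proof of Proposition~\ref{prop:alice}]
Let $v$ be an original vertex that is unmarked at the end of some round. Its load increased only in rounds in which Bob marked a vertex $z_{vw}$, with a different $w$ each time. Consider such a round $s$ in which the load of $v$ rose to a value at least $4$. Then $v$ was hot and Alice did not mark it, so $w$ was hot as well and precedes $v$ in the list. Let $t\le s$ be the round with $v\in Z_t$. Both $v$ and $w$ were unmarked after Bob's move in round $s$, so $vw$ is an edge of $F_{j(s)}\subseteq F_{j(t)}$. By Lemma~\ref{lem:fourteen} there are at most $14$ such vertices $w$. Hence at the end of every round each unmarked original vertex has load at most $3+14=17$, and after the next move of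 Bob its load is at most $18$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $H_d$ be the graph of Lemma~\ref{lem:exist} and let $G$ be $G_d=\operatorname{sd}_1(H_d)$ with any number of isolated vertices added. Proposition~\ref{prop:alice} gives $\operatorname{gcol}(G)\le19$. If $G$ is $p$-arrangeable, then Lemma~\ref{lem:dense-to-arr} gives $dN=e(H_d)\le(2p+1)\cdot2N$, that is, $p\ge(d-2)/4$. Finally $|V(G_d)|\le2N+dN=(d+2)2^{(d+5)2^d}$. For $d\ge2$ we have $d+5\le2^{d+1}$ and $\log(d+2)\le 4^d$, so $\log|V(G_d)|\le3\cdot4^d\le2^{5d}$.
\end{proof}

\section{Regular subdivisions on which Bob wins}\label{sec:bob}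

Let $\operatorname{sd}_1(H)\subseteq G$, and count loads in the fixed copy of $\operatorname{sd}_1(H)$. Following Example~\ref{ex:K88}, Bob maintains two reserves $X$ and $Y$ of loaded vertices and a graph $F$ of untouched edges between them. The reserves will have very different sizes, so $F$ cannot be regular. The property that can be preserved is that on each side separately the average degree is within a constant factor of a bound on the maximum degree.

\begin{definition}\label{def:position}
Let $i,j\ge0$ be integers and $\gamma,m>0$ reals. An \emph{$(i,j;\gamma,m)$-position} is a position with Bob to move, together with disjoint sets $X,Y\subseteq V(H)$ of unmarked vertices, a bipartite graph $F\subseteq H$ with sides $X,Y$, and reals $\Delta_X,\Delta_Y\ge m$, such that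
\begin{itemize}
\item[(P1)] $e(F)>0$, and $z_{xy}$ is unmarked for every edge $xy$ of $F$;
\item[(P2)] vertices of $X$ have load at least $i$, and vertices of $Y$ have load at least $j$;
\item[(P3)] vertices of $X$ have $F$-degree at most $\Delta_X$, and vertices of $Y$ at most $\Delta_Y$;
\item[(P4)] $e(F)\ge\gamma|X|\Delta_X$ and $e(F)\ge\gamma|Y|\Delta_Y$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:step}
Let $0<\gamma\le1$ and $m\ge2^{17}/\gamma^3$, and put $\gamma'=\gamma^2/256$ and $m'=\gamma m/32$. From an $(i,j;\gamma,m)$-position Bob can force an $(i+1,j;\gamma',m')$-position or an $(i,j+1;\gamma',m')$-position.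
\end{lemma}

Bob will apply Lemma~\ref{lem:double} to a matching $M$ in $F$. If many ends survive in $X$, they form the new reserve $X_1$, and most of $Y$ is kept. The matching has to be chosen before Alice decides which ends survive, and this leads to two requirements. Every end of $M$ must have large degree in $F$, so that any large set of survivors sends out many edges. And these edges must be spread evenly over the other side, since otherwise Alice could destroy them by marking a few vertices of $Y$, and (P4) could fail for $Y$. A sparse random matching among vertices of large degree meets both requirements on both sides.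

\begin{proof}
Put
\[
\delta=\frac{\gamma}{64},\qquad \rho=\frac{\delta}{\max(\Delta_X,\Delta_Y)},\qquad \mu=\rho\Delta_X\Delta_Y=\delta\min(\Delta_X,\Delta_Y).
\]
We shall select edges with probability $\rho$, and $\mu$ will bound the expected number of neighbors of a vertex among the ends of selected edges. We use
\begin{equation}\label{eq:const}
\rho(\Delta_X+\Delta_Y)\le2\delta\le\tfrac12,\qquad \mu\le\delta\Delta_X,\quad\mu\le\delta\Delta_Y,\qquad \mu\ge\delta m\ge2^{11}/\gamma^2 .
\end{equation}

\emph{Step 1: choosing the matching.} Call $x\in X$ \emph{good} if $\deg_F(x)\ge\gamma\Delta_X/4$, call $y\in Y$ \emph{good} if $\deg_F(y)\ge\gamma\Delta_Y/4$, and call an edge of $F$ good if both ends are good. By (P4), at most $\gamma|X|\Delta_X/4+\gamma|Y|\Delta_Y/4\le e(F)/2$ edges are not good. Select each good edge independently with probability $\rho$. Let $X^*\subseteq X$ and $Y^*\subseteq Y$ be the sets of ends of selected edges, and let $M$ be the set of selected edges that share no end with another selected edge; $M$ is a matching. An edge shares an end with at most $\Delta_X+\Delta_Y$ other edges of $F$, so a good edge lies in $M$ with probability at least $\rho(1-\rho(\Delta_X+\Delta_Y))\ge\rho/2$. Thus $\mathbb{E}|M|\ge\rho\,e(F)/4$.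

For $y\in Y$ let $\deg^*(y)$ be the number of $F$-neighbors of $y$ in $X^*$, call $y$ \emph{heavy} if $\deg^*(y)>2\mu$, and let $W_Y$ be the sum of $\deg^*(y)$ over all heavy $y$. The events $x\in X^*$, for $x\in X$, depend on disjoint sets of edges, so they are independent, and each has probability at most $\rho\Delta_X$. Hence $\deg^*(y)$ is a sum of at most $\Delta_Y$ independent indicator variables with mean $\nu\le\mu$, and its variance is at most $\nu\le\mu$. If $y$ is heavy, then $\deg^*(y)-\nu>\mu$, and so
\[
\deg^*(y)\le2\bigl(\deg^*(y)-\mu\bigr)\le2\bigl(\deg^*(y)-\nu\bigr)\le\frac{2(\deg^*(y)-\nu)^2}{\mu}.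
\]
Taking expectations, each $y$ contributes at most $2$ to $\mathbb{E}W_Y$, so $\mathbb{E}W_Y\le2|Y|$. Define heavy vertices of $X$ and $W_X$ in the same way with the sides exchanged; as $\mu$ is symmetric in $X$ and $Y$, the same computation gives $\mathbb{E}W_X\le2|X|$. To make $M$ large and $W_X,W_Y$ small in the same outcome, we combine the three estimates:
\[
\mathbb{E}\Bigl[|M|-\frac{\rho\,e(F)}{32|Y|}W_Y-\frac{\rho\,e(F)}{32|X|}W_X\Bigr]\ge\rho\,e(F)\Bigl(\frac14-\frac1{16}-\frac1{16}\Bigr)=\frac{\rho\,e(F)}8 .
\]
Fix an outcome in which the bracket is at least $\rho\,e(F)/8$, and let $T=|M|$. Then
\begin{equation}\label{eq:T}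
T\ge\frac{\rho\,e(F)}8>0,\qquad W_Y\le\frac{32|Y|T}{\rho\,e(F)}\le\frac{32T}{\gamma\rho\Delta_Y}=\frac{32T\Delta_X}{\gamma\mu}\le\frac{\gamma}{64}T\Delta_X,
\end{equation}
where we used (P4), the identity $\rho\Delta_Y=\mu/\Delta_X$ and the last inequality of \eqref{eq:const}. The same bound holds for $W_X$, with $\Delta_Y$ in place of $\Delta_X$.

\emph{Step 2: playing the matching.} Bob plays according to Lemma~\ref{lem:double}. After $r\le T$ rounds, at least $T$ ends of edges of $M$ are unmarked and have larger load, and at least $T/2$ of them lie on the same side. Everything so far is symmetric in $X$ and $Y$, so we may assume that this side is $X$. Let $X_1$ be the set of these vertices in $X$. Then $T/2\le|X_1|\le T$ and $X_1\subseteq X^*$, and the vertices of $X_1$ are good, unmarked and of load at least $i+1$.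

\emph{Step 3: the new position.} Let $Y_1$ be the set of unmarked vertices of $Y$ that are not heavy, and let $F_1$ consist of the edges of $F$ between $X_1$ and $Y_1$ whose subdivision vertex is unmarked. Since the vertices of $X_1$ are good, $e_F(X_1,Y)\ge\frac T2\cdot\frac{\gamma\Delta_X}4=\frac\gamma8T\Delta_X$. An edge of $F$ between $X_1$ and $Y$ is missing from $F_1$ for one of three reasons.
\begin{itemize}
\item Its end in $Y$ is heavy. As $X_1\subseteq X^*$, there are at most $W_Y\le\frac\gamma{64}T\Delta_X$ such edges.
\item Its end in $Y$ is marked and not heavy. Alice marked at most $r$ vertices of $Y$ and Bob none, so there are at most $2\mu r\le2\delta T\Delta_X=\frac\gamma{32}T\Delta_X$ such edges.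
\item Its subdivision vertex is marked. At most $2r\le2T$ vertices were marked in Step~2, and $2/\Delta_X\le2/\mu\le\gamma^2/2^{10}\le\gamma/64$, so there are at most $\frac\gamma{64}T\Delta_X$ such edges.
\end{itemize}
Therefore
\[
e(F_1)\ge\gamma T\Delta_X\Bigl(\frac18-\frac1{64}-\frac1{32}-\frac1{64}\Bigr)=\frac\gamma{16}T\Delta_X>0 .
\]
Put $\Delta_X'=\Delta_X$ and $\Delta_Y'=2\mu$. Then $\Delta_X'\ge m\ge m'$ and $\Delta_Y'\ge2\delta m=m'$. Conditions (P1) and (P2) hold for $X_1,Y_1,F_1$ with loads $i+1$ and $j$. Condition (P3) holds because a vertex $y\in Y_1$ has $F_1$-degree at most $\deg^*(y)\le2\mu$. For (P4), first $e(F_1)\ge\frac\gamma{16}|X_1|\Delta_X\ge\gamma'|X_1|\Delta_X'$. Second, \eqref{eq:T} and (P4) for $F$ give $T\Delta_X\ge\frac18\rho\,e(F)\Delta_X\ge\frac18\gamma|Y|\rho\Delta_X\Delta_Y=\frac18\gamma|Y|\mu$, so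
\[
e(F_1)\ge\frac{\gamma^2}{128}|Y|\mu=\frac{\gamma^2}{256}|Y|\cdot2\mu\ge\gamma'|Y_1|\Delta_Y' .
\]
Bob is to move, so this is an $(i+1,j;\gamma',m')$-position.
\end{proof}

The lower bound on $m$ was used only through $\mu\ge2^{11}/\gamma^2$, to make the first and the third loss in Step~3 small. The second loss is small because $\rho$ carries the factor $\delta$: the matching is short enough that Alice cannot use up the side held in reserve.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\gamma_0=\frac18$, $m_0=k$, $\gamma_{s+1}=\gamma_s^2/256$ and $m_{s+1}=\gamma_sm_s/32$. The number $\gamma_s\in(0,1]$ depends only on $s$, and $m_s$ is $k$ times a positive number depending only on $s$. So there is $k_0(c)\ge7$ such that $k\ge k_0(c)$ implies $m_s\ge2^{17}/\gamma_s^3$ for $0\le s\le2c-2$.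

Let $H$ be $k$-regular on $h$ vertices with $k\ge k_0(c)$; then $h\ge k+1\ge8$. In a uniformly random partition of $V(H)$ into two parts each edge crosses with probability $\frac12$, so some partition has at least $e(H)/2=kh/4$ crossing edges. If Alice's first move marks an original vertex, delete it from its part together with its at most $k$ crossing edges; if it marks a subdivision vertex, delete the corresponding edge. Let $X,Y$ be the remaining parts and $F$ the graph of the remaining crossing edges. Then $e(F)\ge kh/4-k\ge kh/8$ because $h\ge8$. With $\Delta_X=\Delta_Y=k$ and $|X|,|Y|\le h$, this is a $(0,0;\gamma_0,m_0)$-position. This is the only use of regularity.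

Bob applies Lemma~\ref{lem:step} for $s=0,\dots,2c-2$ and reaches an $(i,j;\gamma_{2c-1},m_{2c-1})$-position with $i+j=2c-1$, so $i\ge c$ or $j\ge c$. Both sides are nonempty by (P1), so some unmarked vertex has at least $c$ marked neighbors in $G$. By Lemma~\ref{lem:free}, $\operatorname{gcol}(G)\ge c+1$.
\end{proof}

\section{The $\log\log n$ bound}\label{sec:loglog}

The graph $H_d$ has average degree at least $2dN/(2N)=d$, and by Theorems~\ref{thm:A} and~\ref{thm:B} it has no $k$-regular subgraph with $k\ge k_0(19)$. The following theorem limits how dense a graph without a $k$-regular subgraph can be.

\begin{theorem}[Janzer and Sudakov \cite{JS}]\label{thm:JS}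
For every $k$ there are $C$ and $h_0$ such that every graph on $h\ge h_0$ vertices with average degree at least $C\log\log h$ has a $k$-regular subgraph.
\end{theorem}

The base of the logarithm affects only the constants, and after enlarging them we may assume $h_0\ge2$ and $C\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Upper bound.} Let $C,h_0$ be the constants of Theorem~\ref{thm:JS} for $k=k_0(c)$, and put $C_c=16c^2(C+h_0)$. Let $G$ have $n\ge16$ vertices and $\operatorname{gcol}(G)\le c$, and suppose that $\operatorname{arr}(G)\ge C_c\log\log n$. Since $\log\log n\ge2$, we have $\operatorname{arr}(G)\ge1$, and Lemma~\ref{lem:arr-to-dense} gives $\operatorname{sd}_1(H)\subseteq G$ for a graph $H$ of average degree at least $(C+h_0)\log\log n$. This number is at least $h_0$, so $h=|V(H)|>h_0$, and it is at least $C\log\log h$ because $h\le n$. By Theorem~\ref{thm:JS}, $H$ has a $k$-regular subgraph $H'$. Then $\operatorname{sd}_1(H')\subseteq G$, and Theorem~\ref{thm:B} gives $\operatorname{gcol}(G)\ge c+1$, a contradiction.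

\emph{Sharpness.} Let $c\ge19$ and $n\ge2^{2^{10}}$, and put $d=\lfloor\frac15\log\log n\rfloor\ge2$. By Theorem~\ref{thm:A}, $|V(G_d)|\le2^{2^{5d}}\le n$. Add isolated vertices to $G_d$ to obtain a graph $G$ on exactly $n$ vertices. Then $\operatorname{gcol}(G)\le19\le c$ and
\[
\operatorname{arr}(G)\ge\frac{d-2}4\ge\frac{\log\log n-15}{20}=\Omega(\log\log n).\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{FS}
\emph{On Forbidden Subdivision Characterization of Graph Classes},
\texttt{http://iti.mff.cuni.cz/series/2006/324.pdf}.

\bibitem{JS}
Janzer and Sudakov,
\emph{Resolution of the Erd\H{o}s--Sauer problem on regular subgraphs},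
Forum of Mathematics, Pi 11 (2023), e19.

\end{thebibliography}
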